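\title{The maximum modulus of canonical products with large exponent of convergence}

\begin{abstract}
For non-integer $\sigma>0$ let $K(\sigma)$ be the smallest constant such that $\liminf_{r\to\infty}\log M(r,f)/n(r)\le K(\sigma)$ for every canonical product $f$ whose zeros have exponent of convergence $\sigma$. We prove that $K(\sigma)\ge c\,(\sqrt{\log(\sigma+1)}+\pi/|\sin\pi\sigma|)$ for $\sigma>1$, so that $K(\sigma)\to\infty$ as $\sigma\to\infty$. In logarithmic coordinates the primary factor behaves like a Cauchy kernel, and the task is to make a Cauchy-type transform large at some point above every abscissa. We do this on a Cantor-like step graph, by means of a pointwise identity involving Menger curvature. The same identity shows that the lower bound has the right order among sequences for which $n(r)r^{-\sigma}$ has a positive finite limit.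
\end{abstract}

\section{Introduction}

Let $(z_j)$ be a sequence of complex numbers with $0<|z_1|\le|z_2|\le\cdots$ and $|z_j|\to\infty$, and let $n(r)$ be the number of $j$ with $|z_j|\le r$. The \emph{exponent of convergence} $\sigma$ of $(z_j)$ is the infimum of all $\alpha>0$ with $\sum_j|z_j|^{-\alpha}<\infty$; equivalently, $\sigma=\limsup_{r\to\infty}\log n(r)/\log r$. If $\sigma<\infty$, let $q$ be the smallest integer with $\sum_j|z_j|^{-q-1}<\infty$; for non-integer $\sigma$ this is the integer part $q=\lfloor\sigma\rfloor$. With the primary factors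
\[
E(u,0)=1-u,\qquad E(u,p)=(1-u)\exp\Big(\sum_{k=1}^p\frac{u^k}{k}\Big)\quad(p\ge1),
\]
the \emph{canonical product} of the sequence is the entire function
\[
f(z)=\prod_{j=1}^\infty E\Big(\frac z{z_j},q\Big),
\]
and $M(r,f)=\max_{|z|=r}|f(z)|$ is its maximum modulus.

The function $f$ is determined by its zeros, and the quotient $\log M(r,f)/n(r)$ measures how much growth each zero produces. Since $f(0)=1$, Jensen's formula gives the lower bound $\log M(r,f)\ge\int_0^r n(s)s^{-1}\,ds$. An upper bound cannot hold for all large $r$: if $n$ is constant on $[R,R^2)$, Jensen's bound gives $\log M(r,f)/n(r)\ge\log(r/R)$ there, and placing $\lfloor R_k^\sigma\rfloor$ zeros at each point $R_k=2^{2^k}$ produces such gaps in a sequence of exponent $\sigma$. What does hold is an upper bound along a sequence of radii. By a classical result of P\'olya and Valiron, if $\sigma$ is finite and not an integer, there is a constant $K$ depending only on $\sigma$ such that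
\[
\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\le K
\]
for every canonical product whose zeros have exponent of convergence $\sigma$. Let $K(\sigma)$ be the smallest such constant, that is, the supremum of the left side over all sequences of exponent $\sigma$. It is known that $K(\sigma)=\pi/\sin\pi\sigma$ for $0<\sigma<1$, and that for non-integer $\sigma>1$
\begin{equation}\label{eq:known}
\frac{\pi}{|\sin\pi\sigma|}<K(\sigma)\le\frac{\pi}{|\sin\pi\sigma|}+2\log(\sigma+1)+A
\end{equation}
with an absolute constant $A$.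

The value $\pi/|\sin\pi\sigma|$ is produced by zeros regularly placed on a ray (Section~\ref{sec:ray}). It is large near the integers, but it equals $\pi$ at every half-integer, whereas the upper bound in \eqref{eq:known} grows. The question, which comes from \cite{cp}, is whether $K(\sigma)\to\infty$ as $\sigma\to\infty$ through non-integer values. The answer is yes, and the growth is obtained with the most regular choice of the moduli $|z_j|$; only the arguments are chosen with care. Let $K_0(\sigma)\le K(\sigma)$ be the supremum of $\liminf\log M(r,f)/n(r)$ over the sequences with $n(r)=\lfloor r^\sigma\rfloor$ for all $r>0$.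

\begin{theorem}\label{thm:lower}
There is an absolute constant $c>0$ such that for all non-integer $\sigma>1$
\[
K(\sigma)\ge K_0(\sigma)\ge c\Big(\sqrt{\log(\sigma+1)}+\frac{\pi}{|\sin\pi\sigma|}\Big).
\]
In particular, $K(\sigma)\to\infty$ as $\sigma\to\infty$.
\end{theorem}

For sequences whose counting function is comparable to $r^\sigma$ the square root cannot be improved.

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that, if $\sigma>1$ is not an integer and
\[
0<a_1=\liminf_{r\to\infty}n(r)r^{-\sigma}\le a_2=\limsup_{r\to\infty}n(r)r^{-\sigma}<\infty,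
\]
then
\[
\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\le C\,\frac{a_2}{a_1}\Big(\sqrt{\log(\sigma+1)}+\frac{\pi}{|\sin\pi\sigma|}\Big).
\]
\end{theorem}

The sequences with $n(r)=\lfloor r^\sigma\rfloor$ have $a_1=a_2=1$. The two theorems together therefore show that, within the class of sequences for which $\lim n(r)r^{-\sigma}$ exists in $(0,\infty)$, the best constant has the exact order $\sqrt{\log(\sigma+1)}+\pi/|\sin\pi\sigma|$. For the unrestricted $K(\sigma)$ a gap remains between $\sqrt{\log\sigma}$ and the upper bound $2\log\sigma$ of \eqref{eq:known}; it is not settled here.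

Section~\ref{sec:kernel} reduces the problem to a Cauchy-type kernel and explains on that model where $\pi$ and $2\log\sigma$ come from. Section~\ref{sec:graph} shows the mechanism behind Theorem~\ref{thm:lower} on a graph with a single step, and Section~\ref{sec:construction} repeats the step on about $\log\sigma$ scales. Sections~\ref{sec:lower} and~\ref{sec:upper} prove the two theorems.

\medskip\noindent\textbf{Conventions.} Throughout, $\sigma>1$ is not an integer, and
\[
q=\lfloor\sigma\rfloor,\qquad Q=q+\tfrac12,\qquad \beta=Q-\sigma\in(-\tfrac12,\tfrac12),\qquad \delta=\operatorname{dist}(\sigma,\mathbb Z),\qquad s_j=|z_j|.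
\]
Since $|\sin\pi\sigma|\le\min(1,\pi\delta)$,
\begin{equation}\label{eq:sin}
\frac{\pi}{|\sin\pi\sigma|}\ge\max\Big(\pi,\frac1\delta\Big).
\end{equation}
The letters $C,c$ denote positive absolute constants that may change from line to line, $C_1,C_2$ are fixed absolute constants, and the constants in $O(\cdot)$ are absolute unless we say otherwise. The symbol $o(1)$ refers to the radius tending to infinity while $\sigma$ and the sequence are fixed.

\section{Zeros on a ray}\label{sec:ray}

The lower bound in \eqref{eq:known} is needed for $K_0$, so we derive it in that class. All computations with primary factors start from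
\begin{equation}\label{eq:logder}
\frac{d}{du}\log E(u,q)=-\frac1{1-u}+\sum_{k=1}^qu^{k-1}=\frac{u^q}{u-1}.
\end{equation}

\begin{proposition}\label{prop:ray}
For every non-integer $\sigma>1$ we have $K_0(\sigma)\ge\pi/|\sin\pi\sigma|$.
\end{proposition}

\begin{proof}
Take $z_j=-j^{1/\sigma}$, so that $n(s)=\lfloor s^\sigma\rfloor$, and let $z$ lie on a ray $\arg z=\theta$ with $|\theta|<\pi$. By \eqref{eq:logder},
\[
\frac{d}{ds}\log E(-z/s,q)=-\frac{(-1)^qz^{q+1}}{s^{q+1}(s+z)}\qquad(s>0),
\]
and $E(-z/s,q)\to1$ as $s\to\infty$. We integrate from $s_j$ to $\infty$ and sum over $j$; the result converges absolutely because $n(s)s^{-q-2}$ is integrable at infinity. Thus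
\[
\log|f(z)|=\operatorname{Re}\Big((-1)^qz^{q+1}\int_0^\infty\frac{n(s)\,ds}{s^{q+1}(s+z)}\Big).
\]
Recall that $\int_0^\infty s^{\alpha-1}(s+z)^{-1}ds=\pi z^{\alpha-1}/\sin\pi\alpha$ for $0<\alpha<1$ and $|\arg z|<\pi$. With $s^\sigma$ in place of $n(s)$ and $\alpha=\sigma-q$, the expression in parentheses becomes $(-1)^q\pi z^\sigma/\sin\pi(\sigma-q)=\pi z^\sigma/\sin\pi\sigma$. On the ray, $|s+z|\ge c_\theta|z|$ with $c_\theta>0$, and $|n(s)-s^\sigma|\le\min(1,s^\sigma)$. The replacement therefore costs at most $c_\theta^{-1}|z|^q\int_0^\infty\min(1,s^\sigma)s^{-q-1}ds$, and this integral is finite because $1\le q<\sigma$. Choose $\theta=0$ if $\sin\pi\sigma>0$, and $\theta=\pi/\sigma<\pi$ otherwise. In both cases $\log M(r,f)\ge(\pi/|\sin\pi\sigma|-o(1))r^\sigma$, while $n(r)\le r^\sigma$.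
\end{proof}

\section{The primary factor in logarithmic coordinates}\label{sec:kernel}

For large $q$ the factor $E(u,q)$ is very close to $1$ inside the unit disc and very large or very small outside it; the transition takes place where $|u|^q$ is of moderate size, that is, for $\log u$ of order $1/q$. We therefore rescale the logarithm and put
\[
\Lambda(w)=\log|E(e^{w/Q},q)|,\qquad w=t+ib .
\]
The choice $Q=q+\frac12$ makes \eqref{eq:logder} symmetric: since $e^{(q+1)w/Q}=e^we^{w/2Q}$ and $e^{w/Q}-1=2e^{w/2Q}\sinh(w/2Q)$,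
\begin{equation}\label{eq:psi}
\frac{d}{dw}\log E(e^{w/Q},q)=\frac{e^{(q+1)w/Q}}{Q(e^{w/Q}-1)}=e^w\psi(w),\qquad\psi(w)=\frac1{2Q\sinh(w/2Q)} .
\end{equation}
For $|w|$ small compared with $Q$ we have $\psi(w)\approx1/w$, and one integration by parts turns $\int e^w/w$ into $e^w/w$.

\begin{lemma}\label{lem:kernel}
Let $Q\ge8$ and $w=t+ib$.
\begin{enumerate}
\item[(a)] If $|t|\le Q$, $|b|\le Q/2$ and $|w|\ge1$, then $|\Lambda(w)-\operatorname{Re}(e^w/w)|\le Ce^t(|w|^{-2}+Q^{-1})$.
\item[(b)] If $0<|w|\le4$, then $|\Lambda(w)-\log|w||\le C$.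
\item[(c)] If $|t|\le Q$ and $Q/2\le|b|\le\pi Q$, then $|\Lambda(w)|\le Ce^t/Q$.
\item[(d)] $|\log|E(u,q)||\le C|u|^q/q$ for $|u|\ge e$, and $|\log|E(u,q)||\le C|u|^{q+1}/(q+1)$ for $|u|\le1/e$.
\end{enumerate}
\end{lemma}

\begin{proof}
In the strip $|\operatorname{Im}\tau|\le\pi Q$ the only pole of $\psi$ is $0$. Let $\gamma$ be a path in the strip that avoids $0$, comes from $-\infty$ along a horizontal line and ends at $w$. Along $\gamma$ there is a continuous branch of $\log E(e^{\tau/Q},q)$ tending to $0$ at $-\infty$, so \eqref{eq:psi} gives $\Lambda(w)=\operatorname{Re}\int_\gamma e^\tau\psi(\tau)\,d\tau$.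

(a) The path must stay away from the pole. Let $b^*=b$ if $|b|\ge1$, $b^*=1$ if $0\le b<1$, and $b^*=-1$ if $-1<b<0$; let $\gamma$ run along $\operatorname{Im}\tau=b^*$ to $t+ib^*$ and then vertically to $w$. Integration by parts gives $\int_\gamma e^\tau\psi=e^w\psi(w)-\int_\gamma e^\tau\psi'$.

We claim that $|\psi'(\tau)|\le C|\tau|^{-2}$ on $\gamma$. Write $\xi=\tau/2Q=a+ia'$, so that $|a'|\le\frac14$ and $\psi'(\tau)=-\cosh\xi/(4Q^2\sinh^2\xi)$. We have $|\cosh\xi|\le\cosh a$ and $|\sinh\xi|^2=\sinh^2a+\sin^2a'\ge|\xi|^2/4$. For $|a|\le1$ this gives $|\cosh\xi/\sinh^2\xi|\le4\cosh1\cdot|\xi|^{-2}$. For $|a|\ge1$ we use $\sinh^2a/\cosh a=\sinh|a|\tanh|a|\ge\frac16a^2\tanh1$ and $a^2\ge|\xi|^2/2$. The claim follows since $4Q^2|\xi|^2=|\tau|^2$.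

The horizontal part of $\int_\gamma e^\tau\psi'$ is at most $C\int_{-\infty}^te^p(p^2+b^{*2})^{-1}dp$, and this integral is at most $Ce^t/(t^2+b^{*2})\le Ce^t|w|^{-2}$. For $t\le0$ this holds because $p^2\ge t^2$. For $t>0$ the range $p\le t/2$ gives at most $e^{t/2}/b^{*2}$, which suffices because $(t^2+b^{*2})/b^{*2}\le1+t^2\le Ce^{t/2}$, and the range $t/2\le p\le t$ gives at most $4e^t/(t^2+b^{*2})$. The vertical part occurs only for $|b|<1$; it has length at most $1$ and $|\tau|\ge|w|$ on it, so it is at most $Ce^t|w|^{-2}$. Finally, $\xi=w/2Q$ satisfies $|\xi|\le\sqrt5/4$, and $1/\sinh\xi-1/\xi$ is analytic for $|\xi|<\pi$; hence $|\psi(w)-1/w|=|1/\sinh\xi-1/\xi|/2Q\le C/Q$.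

(b) On $|\tau|\le4$ the function $e^\tau\psi(\tau)-1/\tau=e^\tau(\psi(\tau)-1/\tau)+(e^\tau-1)/\tau$ is analytic and bounded by $C$. So $\Lambda(w)-\log|w|$ extends to this disc with gradient at most $C$, and at $w=-1$ it is $O(1)$ by (a).

(c) Take for $\gamma$ the line $\operatorname{Im}\tau=b$. There $e^{\tau/Q}$ lies on a ray making an angle at least $\frac12$ with the positive axis, so $|e^{\tau/Q}-1|\ge\sin\frac12$. The first form in \eqref{eq:psi} gives $|\Lambda(w)|\le e^{(q+1)t/Q}/((q+1)\sin\frac12)$, and $(q+1)t/Q=t+t/2Q\le t+\frac12$.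

(d) Let $|u|\ge e$. For $k\ge2$ the ratio of $|u|^{k-1}/(k-1)$ to $|u|^k/k$ is at most $2/e<1$, so $\sum_{k\le q}|u|^k/k\le C|u|^q/q$ and $|u|\le|u|^q/q$; moreover $0\le\log|1-u|\le|u|$. For $|u|\le1/e$ we have $\log E(u,q)=-\sum_{k>q}u^k/k$, which is dominated by a geometric series.
\end{proof}

Part (d) disposes of the zeros whose modulus differs from $r$ by more than a factor $e$. This is where the distance of $\sigma$ from the integers enters.

\begin{lemma}\label{lem:far}
Let $Q\ge8$, and suppose that $n(s)\le as^\sigma$ for $s\ge s_*$. Then for $|z|=r\ge es_*$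
\[
\sum_{s_j<r/e}|\log|E(z/z_j,q)||+\sum_{s_j>er}|\log|E(z/z_j,q)||\le\Big(\frac{Ca}\delta+o(1)\Big)r^\sigma ,
\]
where $o(1)$ does not depend on $\arg z$.
\end{lemma}

\begin{proof}
Let $\rho=r/e$ and $A_*=\int_0^{s_*}n(s)s^{-q-1}ds<\infty$. From $s_j^{-q}=\rho^{-q}+q\int_{s_j}^\rho s^{-q-1}ds$ we get
\[
\sum_{s_j<\rho}s_j^{-q}\le\rho^{-q}n(\rho)+q\int_0^\rho\frac{n(s)\,ds}{s^{q+1}}\le\frac{a\sigma}{\sigma-q}\,\rho^{\sigma-q}+qA_* .
\]
By Lemma~\ref{lem:kernel}(d) the first sum in the statement is at most $Cr^q/q$ times this, hence at most $Car^\sigma/\delta+CA_*r^q$. With $\rho=er$ and $s_j^{-q-1}=(q+1)\int_{s_j}^\infty s^{-q-2}ds$,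
\[
\sum_{s_j>\rho}s_j^{-q-1}\le(q+1)\int_\rho^\infty\frac{n(s)\,ds}{s^{q+2}}\le\frac{a(q+1)}{q+1-\sigma}\,\rho^{\sigma-q-1},
\]
and the second sum is at most $Cr^{q+1}/(q+1)$ times this, hence at most $Car^\sigma/\delta$.
\end{proof}

\subsection*{The model}
This paragraph is heuristic and is not used in the proofs. Write $z=e^{(x+iy)/Q}$, $r=e^{x/Q}$, and suppose that $n(s)\approx s^\sigma$ and that the zeros of modulus $s=e^{x'/Q}$ have argument $y(x')/Q$. With $t=x-x'$, the growth $e^t$ of the kernel is compensated by the density of the zeros: $r^{-\sigma}e^t\,d(s^\sigma)=\frac\sigma Qe^{\beta t/Q}dx'\approx dx'$. So Lemma~\ref{lem:kernel}(a) suggests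
\begin{equation}\label{eq:model}
r^{-\sigma}\log|f(z)|\approx\int_{|t|\le Q}\operatorname{Re}\frac{e^{ib}}{t+ib}\,dx',\qquad b=y-y(x').
\end{equation}
This is a Cauchy integral, with a unimodular factor, over a graph carrying unit mass per unit of abscissa. For zeros on a ray, $b$ is constant and the integrand is $(t\cos b+b\sin b)/(t^2+b^2)$; the odd part cancels and the integral is about $\pi\sin|b|$, with maximum $\pi$, as in Proposition~\ref{prop:ray} at half-integers. In general the integrand is at most $1/|t|$, and $\int_{1\le|t|\le Q}dt/|t|=2\log Q$ is the size of the extra term in \eqref{eq:known}. At a \emph{single} point this size is attained: take $y=0$, and $y(x')=0$ for $x'<x$, $y(x')=\pi$ for $x'>x$, so that the integrand is $1/t$ on the left and $|t|/(t^2+\pi^2)$ on the right. But $K(\sigma)$ is defined by a lower limit, so one graph must make \eqref{eq:model} large at some height $y$ above \emph{every} $x$. This is the whole difficulty.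

Two devices simplify \eqref{eq:model}. We place all zeros at heights in $2\pi\mathbb Z$, so that $e^{ib}$ does not depend on the zero. And we bound $\log M(r,f)$ from below by an average of $\log|f|$ over a short arc against the weight $1\mp\sin v$. The average removes the logarithmic singularities and extracts the imaginary part of the Cauchy kernel, with a sign at our disposal. That part is
\[
k(t,h)=\frac h{t^2+h^2},\qquad k(t,0)=0\text{ for all }t .
\]
It is even in $t$ and odd in $h$, and for $h\ne0$, respectively $(t,h)\neq(0,0)$,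
\begin{equation}\label{eq:k}
|k|\le\min\Big(\frac1{|h|},\frac1{2|t|},\frac{|h|}{t^2}\Big),\quad\int_{\mathbb R}|k(t,h)|\,dt=\pi,\quad|\partial_tk|,\,|\partial_hk|\le\frac1{t^2+h^2},
\end{equation}
the last because $\partial_tk=-2th/(t^2+h^2)^2$ and $\partial_hk=(t^2-h^2)/(t^2+h^2)^2$.

\begin{lemma}\label{lem:average}
Let $Q\ge8$, $|t|\le Q$, $h\in2\pi\mathbb Z$ with $|h|\le Q/2-\pi$, and $\varepsilon=\pm1$. Then
\[
\frac1{2\pi}\int_{-\pi}^\pi(1-\varepsilon\sin v)\,\Lambda(t-ih+iv)\,dv=\frac\varepsilon2\,e^tk(t,h)+O\Big(e^t\Big(\frac1{1+t^2}+\frac1Q\Big)\Big).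
\]
\end{lemma}

\begin{proof}
Put $w_0=t-ih$ and $w=w_0+iv$; then $|\operatorname{Im}w|\le Q/2$, and the weight $(1-\varepsilon\sin v)/2\pi$ is a probability density. Suppose first that $|w_0|\ge5$. Then $|w|\ge(1-\frac\pi5)|w_0|\ge1$, $|1/w-1/w_0|=|v|/|ww_0|\le C|w_0|^{-2}$, and $e^w=e^te^{iv}$ because $h\in2\pi\mathbb Z$. By Lemma~\ref{lem:kernel}(a), $\Lambda(w)=\operatorname{Re}(e^te^{iv}/w_0)+O(e^t(|w_0|^{-2}+Q^{-1}))$, and $|w_0|^{-2}\le2/(1+t^2)$. The mean of $e^{iv}$ is $-\varepsilon i/2$, so the main term is $\frac\varepsilon2e^t\operatorname{Re}(-i/w_0)=\frac\varepsilon2e^t\operatorname{Im}(1/w_0)=\frac\varepsilon2e^tk(t,h)$. If $|w_0|<5$, then $h=0$ because $2\pi>5$, and $|t|<5$. Parts (b) and (a) of Lemma~\ref{lem:kernel}, for $|w|\le4$ and $|w|>4$, give $|\Lambda(t+iv)|\le C+\max(0,\log(1/|v|))$. The mean of this is $O(1)$, and $e^t/(1+t^2)\ge c$ for $|t|<5$.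
\end{proof}

\section{An antisymmetric operator and Menger curvature}\label{sec:graph}

We evaluate the averaged model at points of the graph that carries the zeros. Let $Y:\mathbb R\to\mathbb R$ be a bounded step function whose nonzero differences of values are bounded away from $0$, and for bounded $\varphi$ put
\[
\kappa(x,x')=k\big(x'-x,\,Y(x')-Y(x)\big),\qquad\mathcal K\varphi(x)=\int_{\mathbb R}\kappa(x,x')\varphi(x')\,dx',\qquad X=\mathcal K1 .
\]
By \eqref{eq:k}, $|\kappa(x,x')|$ is bounded by an integrable function of $x'-x$, so the integrals converge absolutely and uniformly. The kernel is antisymmetric: $\kappa(x',x)=-\kappa(x,x')$. Mass above the point $(x,Y(x))$ contributes positively to $\mathcal K\varphi(x)$, mass below it negatively.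

\subsection*{One step}
Let $Y=0$ on $(-\infty,0)$ and $Y=\ell$ on $[0,\infty)$. For $x<0$,
\[
X(x)=\int_0^\infty\frac{\ell\,dx'}{(x'-x)^2+\ell^2}=\arctan\frac\ell{|x|},
\]
and for $x>0$ the same integral with the opposite sign gives $X(x)=-\arctan(\ell/x)$. A step thus contributes to $X$ a bounded amount that depends only on $x/\ell$, and whose sign depends on the side on which $x$ lies. If steps are superimposed on $N$ scales, the contributions at a given $x$ may add up or cancel, and we have no control of $X$ from below. Now apply $\mathcal K$ once more. For $x<0$ the kernel is positive where $X$ is negative, and for $x\ge0$ it is negative where $X$ is positive. On both sides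
\[
-\mathcal KX(x)=\int_0^\infty\frac{\ell}{(s+|x|)^2+\ell^2}\arctan\frac\ell s\,ds>0,
\]
and the substitution $\theta=\arctan(\ell/s)$ gives the value $\int_0^{\pi/2}\theta\,d\theta=\pi^2/8$ at $x=0$, whatever $\ell$ is. In terms of mass: the density $m=\frac12-X/\pi\in[0,1]$ puts more than half of the unit mass on the upper step and less than half on the lower one. This increases the upward contribution seen from below and decreases the downward contribution seen from above, so $\mathcal Km-\mathcal K(1-m)=-\frac2\pi\mathcal KX$ is positive everywhere.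

One expects $N$ scales to contribute about $N$ to $-\mathcal KX$, but there are $N^2$ interactions between scales to account for. An exact identity does this. For distinct $w_1,w_2,w_3\in\mathbb C=\mathbb R^2$ put $u=w_2-w_1$, $v=w_3-w_1$, $u\times v=u_1v_2-u_2v_1$, and define the \emph{Menger curvature}
\[
c(w_1,w_2,w_3)=\frac{2|u\times v|}{|u|\,|v|\,|u-v|}.
\]
Since $|u\times v|$ is twice the area of the triangle, $c$ is symmetric in the three points; it is the reciprocal of the circumradius, and $0$ for collinear points.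

\begin{lemma}\label{lem:menger}
Let $w_1,w_2,w_3$ be distinct, $c=c(w_1,w_2,w_3)$ and $p_{ij}=(w_j-w_i)/|w_j-w_i|^2$.
\begin{enumerate}
\item[(a)] $\operatorname{Im}p_{12}\operatorname{Im}p_{13}+\operatorname{Im}p_{21}\operatorname{Im}p_{23}+\operatorname{Im}p_{31}\operatorname{Im}p_{32}=c^2/4$.
\item[(b)] \textup{(Melnikov's identity)} $\displaystyle\sum_{\pi\in S_3}\frac1{(w_{\pi(1)}-w_{\pi(2)})\overline{(w_{\pi(1)}-w_{\pi(3)})}}=c^2$.
\item[(c)] $c\le2/\max(|w_1-w_2|,|w_1-w_3|)$.
\end{enumerate}
\end{lemma}

\begin{proof}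
(a) Over the common denominator $|u|^2|v|^2|u-v|^2$ the numerator is
\[
u_2v_2|u-v|^2-u_2(v_2-u_2)|v|^2+v_2(v_2-u_2)|u|^2=u_2^2|v|^2+v_2^2|u|^2-2u_2v_2\,u\cdot v,
\]
by $|u-v|^2=|u|^2+|v|^2-2u\cdot v$. The right side is $|u_2v-v_2u|^2$, and the vector $u_2v-v_2u$ has components $-u\times v$ and $0$.

(b) Multiplying the points by $i$ leaves $c$ unchanged and turns $\operatorname{Im}p_{ij}$ into $\operatorname{Re}p_{ij}$, so (a) also holds with real parts. The term of the identity permutation is $\overline{p_{12}}\,p_{13}$; together with the term in which $2$ and $3$ are exchanged it gives $2(\operatorname{Re}p_{12}\operatorname{Re}p_{13}+\operatorname{Im}p_{12}\operatorname{Im}p_{13})$. Summing over the three vertices gives $2(c^2/4+c^2/4)$.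

(c) We have $|u\times v|=|u\times(v-u)|\le|u||u-v|$, so $c\le2/|v|$, and $c\le2/|u|$ by symmetry.
\end{proof}

Lift $x\in\mathbb R$ to $\hat x=x+iY(x)$; then $\kappa(x,x')$ is the imaginary part of $(\hat x'-\hat x)/|\hat x'-\hat x|^2$. Let
\[
\Gamma(x)=\frac14\iint c(\hat x,\hat x',\hat x'')^2\,dx'dx''
\]
be the total curvature of the graph seen from $\hat x$.

\begin{lemma}\label{lem:identity}
For every $x\in\mathbb R$ we have $-\mathcal KX(x)=\frac12\big(\Gamma(x)-X(x)^2\big)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:menger}(a) the integrand of $\Gamma(x)$ is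
\[
\kappa(x,x')\kappa(x,x'')+\kappa(x',x)\kappa(x',x'')+\kappa(x'',x)\kappa(x'',x').
\]
Each term is absolutely integrable in $(x',x'')$. The first integrates to $X(x)^2$. In the second, integration in $x''$ gives $\kappa(x',x)X(x')=-\kappa(x,x')X(x')$, with integral $-\mathcal KX(x)$; the third is the second with $x'$ and $x''$ exchanged.
\end{proof}

The identity offers an alternative at every point: either $|X(x)|$ is large, or $-\mathcal KX(x)$ is comparable to $\Gamma(x)$, an integral of a nonnegative function in which different scales cannot cancel. To use $X$ as a density we need a bound $|X|\le L$ everywhere, and we put $m=\frac12-X/2L$. Then $\mathcal Km+\mathcal K(1-m)=X$, while $\mathcal Km-\mathcal K(1-m)=(\Gamma-X^2)/2L$. With $\Gamma\ge cN$ the second quantity is of order $N/L$ as long as $L^2$ is below $cN$; the first can be at most $L$. Both are of order $\sqrt N$ when $L$ is a small multiple of $\sqrt N$.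

\section{A step graph on many scales}\label{sec:construction}

To enforce $|X|\le L$ we build the graph scale by scale and stop refining wherever $|X|$ comes close to $L$. At such places curvature is no longer created, but it is not needed either.

\begin{proposition}\label{prop:graph}
Let $N\in\mathbb N$ with $L=\sqrt N/100\ge28$, and let $\ell_k=2\pi10^{N-k}$. There are a partition $\mathcal P$ of $\mathbb R$ into half-open intervals (cells) of length at least $2\pi$, a function $Y$ that is constant on each cell, with values in $2\pi\mathbb Z$ and $0\le Y\le\frac{10}9\ell_1$, and a function $m:\mathbb R\to[0,1]$ that is Lipschitz with constant $1$ on each cell, such that for every $x\in\mathbb R$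
\[
\max\{|\mathcal Km(x)|,\,|\mathcal K(1-m)(x)|\}\ge L/4 .
\]
\end{proposition}

\begin{proof}
\emph{Construction.} We define partitions $\mathcal P_k$ and functions $Y_k$ constant on the cells of $\mathcal P_k$, for $k=0,\dots,N$; $\kappa_k$ is the kernel of $Y_k$ and $X_k(x)=\int\kappa_k(x,x')\,dx'$. Let $\mathcal P_0=\{\mathbb R\}$ and $Y_0=0$, and call $\mathbb R$ active. For $1\le k\le N-1$, a cell $I\in\mathcal P_k$ that has not been frozen before is \emph{frozen at stage $k$} if $\sup_I|X_k|\ge L-5$, and is \emph{active} otherwise. To pass from $k$ to $k+1$, split each active cell into half-open \emph{children} of length $\ell_{k+1}$: for $k=0$ these are the intervals $[i\ell_1,(i+1)\ell_1)$ with index $i\in\mathbb Z$, and for $k\ge1$ there are ten children, indexed $0,\dots,9$ from left to right. Let $\mathcal P_{k+1}$ consist of all children and all cells frozen so far. Put $Y_{k+1}=Y_k+\ell_{k+1}$ on children of odd index and $Y_{k+1}=Y_k$ elsewhere (Figure~\ref{fig:graph}). Set $\mathcal P=\mathcal P_N$, $Y=Y_N$,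 $X=X_N$. All cells have length at least $\ell_N=2\pi$, the heights lie in $2\pi\mathbb Z$, and $0\le Y\le\sum_k\ell_k\le\frac{10}9\ell_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \i in {0,2,4,6,8} {
  \draw[thick] ({0.3*\i},0) -- ({0.3*\i+0.3},0);
  \draw[thick] ({0.3*\i+0.3},0.3) -- ({0.3*\i+0.6},0.3);
  \draw[thick] ({3+0.3*\i},3) -- ({3.3+0.3*\i},3);
  \draw[thick] ({3.3+0.3*\i},3.3) -- ({3.6+0.3*\i},3.3);
}
\draw[thick] (6,0) -- (9,0);
\foreach \x in {0,3,6,9} \draw[dotted] (\x,-0.5) -- (\x,3.5);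
\draw[<->] (3,-0.35) -- (6,-0.35) node[midway,below] {$\ell_1$};
\draw[<->] (4.5,0) -- (4.5,2.9) node[midway,right] {$\ell_1$};
\node[below] at (1.5,-0.35) {active};
\node[below] at (7.5,-0.35) {frozen};
\end{tikzpicture}
\caption{The step graph after two stages, over three consecutive cells of length $\ell_1$. Neighboring cells differ in height by their common length. The first two cells are active and are split into ten children of length $\ell_2=\ell_1/10$, every second one raised by $\ell_2$; the third cell is frozen and stays flat at all later stages.}\label{fig:graph}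
\end{figure}

\emph{Separation.} The point of the alternating heights is that distinct children of a cell are far apart in the plane even when they are adjacent on the line. We say that $x,x'$ are \emph{separated at level $k$} if $k$ is the first index for which they lie in different cells of $\mathcal P_k$; they then lie in different children of one active cell of $\mathcal P_{k-1}$. Put $\Delta_i=Y_i(x')-Y_i(x)$; always $|\Delta_{i+1}-\Delta_i|\le\ell_{i+1}$. If the indices of the two children differ by an even number, then $|x-x'|\ge\ell_k$. If they differ by an odd number, then $\Delta_k=\pm\ell_k$ and $|\Delta_i-\Delta_k|\le\sum_{j>k}\ell_j\le\ell_k/9$ for $i\ge k$, so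
\begin{equation}\label{eq:odd}
\Delta_k,\dots,\Delta_N\text{ have the same sign and moduli in }[\tfrac89\ell_k,\tfrac{10}9\ell_k].
\end{equation}
In both cases $(x-x')^2+h^2\ge\ell_k^2/4$ for every $h$ in the convex hull of $\Delta_k,\dots,\Delta_N$. Consequently, if $x,x'$ lie in different cells of $\mathcal P_j$, so that they are separated at a level at most $j$, then for $h$ in the convex hull of $\Delta_j,\dots,\Delta_N$
\begin{equation}\label{eq:sep}
\frac1{(x-x')^2+h^2}\le g_j(x-x'),\quad g_j(\tau)=\min\Big(\frac4{\ell_j^2},\frac1{\tau^2}\Big),\quad\int_{\mathbb R}g_j=\frac4{\ell_j}+\frac4{\ell_j}=\frac8{\ell_j}.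
\end{equation}

\emph{Three estimates for $X_k$.}

(E1) \emph{If $x$ lies in an active cell $I\in\mathcal P_k$, then $|X_{k+1}(x)-X_k(x)|\le4$.} For $x'\in I$ we have $\kappa_k(x,x')=0$ and $\Delta_{k+1}\in\{0,\pm\ell_{k+1}\}$, so these $x'$ contribute at most $\pi$ by \eqref{eq:k}. Points $x'\notin I$ exist only for $k\ge1$; for them the bound on $\partial_hk$ and \eqref{eq:sep} give $|\kappa_{k+1}-\kappa_k|\le\ell_{k+1}g_k(x-x')$, with integral $8\ell_{k+1}/\ell_k=0.8$.

(E2) \emph{If $x$ lies in a cell $I$ frozen at stage $j$, then $|X(x)-X_j(x)|\le1$.} For $k\ge j$ the points $x'\in I$ contribute nothing to $X_k(x)$, and for $x'\notin I$ we have $|\kappa_{k+1}-\kappa_k|\le\ell_{k+1}g_j(x-x')$. So the difference is at most $8\sum_{k\ge j}\ell_{k+1}/\ell_j\le8/9$.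

(E3) \emph{If $I\in\mathcal P_k$, $k\ge1$, has length $\ell_j$, then $X_k$ is Lipschitz with constant $8/\ell_j$ on $I$.} Here $j\le k$ and $I\in\mathcal P_j$. Again only $x'\notin I$ contribute, and $\Delta_k$ does not depend on $x\in I$. The bound on $\partial_tk$ and \eqref{eq:sep} give, for $x_1<x_2$ in $I$,
\[
|X_k(x_1)-X_k(x_2)|\le\int_{x_1}^{x_2}\int_{x'\notin I}g_j(x-x')\,dx'dx\le\frac{8(x_2-x_1)}{\ell_j}.
\]
In particular $X_k$ oscillates by at most $8$ on $I$, and $X$ is Lipschitz with constant $8/2\pi$ on each cell of $\mathcal P$.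

\emph{The size of $X$.} Let $x$ lie in a cell $I$ frozen at stage $j$. The parent of $I$ was active, so $|X_{j-1}(x)|<L-5$ (for $j=1$, $X_0=0$), and (E1), (E2) give $|X(x)|\le(L-5)+4+1=L$. By the freezing rule and (E3), $|X_j|\ge L-13$ on $I$, so $|X(x)|\ge L-14\ge L/2$; this is the only use of $L\ge28$. If $x$ lies in no frozen cell, then $|X_{N-1}(x)|<L-5$ and $|X(x)|\le L$ by (E1). Thus
\begin{equation}\label{eq:X}
|X|\le L\ \text{everywhere},\qquad|X|\ge L/2\ \text{on frozen cells}.
\end{equation}

\emph{Curvature: $\Gamma(x)\ge N/5000$ if $x$ lies in no frozen cell.} Fix $k\in\{1,\dots,N\}$ and write $\ell=\ell_k$. The cell of $\mathcal P_{k-1}$ containing $x$ is active; let $i$ be the index of the child containing $x$. Let $x'$ and $x''$ range over the children with indices $i+1$ and $i+3$ if these exist, and otherwise (when $k\ge2$, $i\ge7$) over those with indices $i-1$ and $i-3$. Put $u=\hat x'-\hat x$, $v=\hat x''-\hat x$. Both children have parity opposite to $i$, so by \eqref{eq:odd} $u_2$ and $v_2$ have the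 same sign and moduli in $[\frac89\ell,\frac{10}9\ell]$. Also $u_1,v_1$ have the same sign, $|u_1|\le2\ell$, $|v_1|\le4\ell$, and $\ell\le|v_1|-|u_1|\le3\ell$. Hence
\[
|u\times v|\ge|u_2||v_1|-|u_1||v_2|\ge\tfrac89\ell(|u_1|+\ell)-\tfrac{10}9\ell|u_1|=\tfrac89\ell^2-\tfrac29\ell|u_1|\ge\tfrac49\ell^2,
\]
\[
|u|^2|v|^2|u-v|^2\le\big(4+\tfrac{100}{81}\big)\big(16+\tfrac{100}{81}\big)\big(9+\tfrac4{81}\big)\ell^6<818\,\ell^6 .
\]
So $c^2/4\ge\frac{16}{81\cdot818}\ell^{-2}\ge\frac1{5000}\ell^{-2}$ on a set of pairs $(x',x'')$ of measure $\ell^2$. These sets are disjoint for different $k$, since $x'$ is separated from $x$ at level $k$. Summing over $k$ proves the claim, and $N/5000=2L^2$.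

\emph{Conclusion.} Let $m=\frac12-X/2L$. By \eqref{eq:X}, $0\le m\le1$, and by (E3) $m$ has Lipschitz constant $8/(2\pi\cdot2L)\le1$ on each cell. On frozen cells $|\mathcal Km+\mathcal K(1-m)|=|X|\ge L/2$. At all other points Lemma~\ref{lem:identity} gives
\[
\mathcal Km(x)-\mathcal K(1-m)(x)=-\frac{\mathcal KX(x)}L=\frac{\Gamma(x)-X(x)^2}{2L}\ge\frac{2L^2-L^2}{2L}=\frac L2 .
\]
In both cases one of the two terms has modulus at least $L/4$.
\end{proof}

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:lower}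

The scales available for the graph lie between $2\pi$, forced by the heights, and $Q$, beyond which the Cauchy approximation fails. We use those below $\sqrt Q$, which leaves room and costs only a constant factor. Let
\[
N=\lfloor\tfrac12\log_{10}Q\rfloor,\qquad L=\sqrt N/100,
\]
let $\sigma$ be so large that $L\ge28$, and take $\mathcal P,Y,m$ from Proposition~\ref{prop:graph}.

\subsection*{The zeros}
The total density of zeros is prescribed by $n(r)=\lfloor r^\sigma\rfloor$. We give the fraction $m_1=m$ to the graph of $Y$ and the fraction $m_2=1-m$ to a second copy, lifted so high that the two copies hardly interact. Let $B=100\ell_1=2\pi10^{N+1}$ and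
\[
Y^{(1)}=Y,\qquad Y^{(2)}=Y+B .
\]
All heights lie in $2\pi\mathbb Z$. Since $0\le Y\le B/90$ and $10^N\le\sqrt Q$, any two heights differ by at most $\frac{91}{90}B\le64\sqrt Q\le Q/2-\pi$, and heights on different copies differ by at least $\frac{89}{90}B$.

Put $s_j=j^{1/\sigma}$ and $x_j=Q\log s_j=\frac Q\sigma\log j$. To send the $j$-th zero to the first copy with local frequency $m$, let $S_0=0$, $S_j=\sum_{i\le j}m(x_i)$ and $\chi_j=\lfloor S_j\rfloor-\lfloor S_{j-1}\rfloor\in\{0,1\}$. For $j_1<j_2$,
\begin{equation}\label{eq:disc}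
\Big|\sum_{j_1<j\le j_2}\big(\chi_j-m(x_j)\big)\Big|=\big|(\lfloor S_{j_2}\rfloor-S_{j_2})-(\lfloor S_{j_1}\rfloor-S_{j_1})\big|\le1 .
\end{equation}
Let $y_j=Y^{(1)}(x_j)$ if $\chi_j=1$, $y_j=Y^{(2)}(x_j)$ if $\chi_j=0$, and $z_j=s_je^{iy_j/Q}$. Then $n(r)=\lfloor r^\sigma\rfloor$.

\subsection*{Averaging over an arc}
Fix a large $r$, and let $x=Q\log r$, $i\in\{1,2\}$, $\varepsilon=\pm1$, $y_0=Y^{(i)}(x)$, $t_j=x-x_j$. For $z=re^{i(y_0+v)/Q}$ we have $\log|E(z/z_j,q)|=\Lambda(t_j-i(y_j-y_0)+iv)$, and therefore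
\[
\log M(r,f)\ge\sum_j\frac1{2\pi}\int_{-\pi}^\pi(1-\varepsilon\sin v)\,\Lambda\big(t_j-i(y_j-y_0)+iv\big)\,dv .
\]
Sum and integral may be interchanged: by Lemma~\ref{lem:kernel}(d) the terms with $s_j>er$ converge uniformly and absolutely, and the finitely many others are integrable. The zeros with $|t_j|>Q$ are those of Lemma~\ref{lem:far}, with $a=1$. To the others we apply Lemma~\ref{lem:average}. Let $W=[x-Q,x+Q]$, and for $x'\in W$, $t=x-x'$, $l\in\{1,2\}$ put
\[
\Phi_l(x')=e^tk\big(t,Y^{(l)}(x')-y_0\big),\qquad\Phi_0(x')=e^t\Big(\frac1{1+t^2}+\frac1Q\Big).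
\]
Then
\begin{equation}\label{eq:sums}
\log M(r,f)\ge\frac\varepsilon2\sum_{x_j\in W}\big(\chi_j\Phi_1(x_j)+(1-\chi_j)\Phi_2(x_j)\big)-C\sum_{x_j\in W}\Phi_0(x_j)-\Big(\frac C\delta+o(1)\Big)r^\sigma .
\end{equation}

\subsection*{From sums to integrals}
For fixed $\sigma$ the points $x_j$ become arbitrarily dense as $r\to\infty$, while the functions $\Phi_l$ do not become rougher. To make this precise, let $\|g\|$ be the supremum of $|g|$ plus the total variation of $g$ on a compact interval $J$. Two elementary facts are needed.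
\begin{enumerate}
\item[(S1)] If $|\sum_{j_1<j\le j_2}\alpha_j|\le1$ for all $j_1<j_2$, then $|\sum_{j\in J}\alpha_jg(j)|\le\|g\|$. Indeed, if $A_j$ are the partial sums started at the first integer of $J$ and $j'$ is the last one, the sum is $A_{j'}g(j')-\sum_{j<j'}A_j(g(j+1)-g(j))$.
\item[(S2)] $|\sum_{j\in J}g(j)-\int_Jg|\le3\|g\|$. Indeed, $|g(j)-\int_j^{j+1}g|$ is at most the variation on $[j,j+1]$ when $[j,j+1]\subset J$, and there remain at most one integer and two intervals of length at most $1$.
\end{enumerate}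
We apply them to $g(\tau)=\Psi(\frac Q\sigma\log\tau)$ on $J=[(r/e)^\sigma,(er)^\sigma]$; this monotone change of variable maps $J$ onto $W$, sends $j$ to $x_j$, and preserves the norm.

On each cell the height difference in $\Phi_l$ is constant, and it is $0$ or at least $2\pi$ in modulus; so \eqref{eq:k} gives $|\Phi_l|\le e^Q$ and $|\Phi_l'|\le e^Q(\frac1{2\pi}+\frac1{4\pi^2})\le e^Q$ there. As $0\le m_l\le1$ and $m_l$ has Lipschitz constant $1$ on each cell, $m_l\Phi_l$ has Lipschitz constant $2e^Q$ on each cell. The interval $W$ meets at most $2Q/2\pi+2\le Q$ cells, with jumps at most $2e^Q$ between them. Hence $\Phi_l$ and $m_l\Phi_l$ have norm at most $V=8Qe^Q$ on $W$, and so has $\Phi_0$, since $|\Phi_0|\le2e^Q$ and $|\Phi_0'|\le3e^Q$. The number $V$ depends only on $q$, so $Vr^{-\sigma}=o(1)$. This is where the lower bound on the length of the cells and the Lipschitz property of $m$ are used.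

By (S1) and \eqref{eq:disc} we may replace $\chi_j$ by $m_1(x_j)$ and $1-\chi_j$ by $m_2(x_j)$ in \eqref{eq:sums}, and by (S2) we may replace the sums by integrals in $\tau$, at a total cost $O(V)$. With $\tau=e^{\sigma x'/Q}$,
\[
r^{-\sigma}e^t\,d\tau=\omega(t)\,dx',\qquad\omega(t)=\frac\sigma Qe^{\beta t/Q},\qquad|\omega(t)-1|\le\frac{C(1+|t|)}Q\quad(|t|\le Q),
\]
because $\sigma/Q=1-\beta/Q$ and $|\beta t/Q|\le\frac12$. The sum of the $\Phi_0(x_j)$ is thus at most $r^\sigma\big(C\int_{|t|\le Q}(\frac1{1+t^2}+\frac1Q)\,dt+o(1)\big)=r^\sigma(O(1)+o(1))$, and the first sum in \eqref{eq:sums} equals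
\[
r^\sigma\Big(\int_W\omega(t)H_i(x')\,dx'+o(1)\Big),\qquad H_i(x')=\sum_{l=1}^2m_l(x')\,k\big(t,Y^{(l)}(x')-Y^{(i)}(x)\big).
\]
Since $m_1+m_2=1$, \eqref{eq:k} gives $|H_i|\le\min(\frac1{2\pi},\frac1{2|t|})$ and $|H_i|\le Q/2t^2$. By the first bound $(1+|t|)|H_i|\le1$, so replacing $\omega$ by $1$ costs at most $2Q\cdot C/Q=O(1)$. By the second, extending the integral to $\mathbb R$ costs at most $\int_{|t|>Q}Q\,dt/2t^2=1$. Let $G_i=\int_{\mathbb R}H_i(x')\,dx'$ and choose $\varepsilon$ with $\varepsilon G_i=|G_i|$. Then for $i=1,2$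
\[
r^{-\sigma}\log M(r,f)\ge\tfrac12|G_i|-C-\frac C\delta-o(1),
\]
with $o(1)$ independent of $i$ and $\varepsilon$.

\subsection*{Conclusion}
The term $l=i$ of $G_i$ is $\mathcal Km_i(x)$. The term $l\ne i$ is at most
\[
\int_{\mathbb R}\frac{\frac{91}{90}B}{t^2+(\frac{89}{90}B)^2}\,dt=\frac{91}{89}\pi<4
\]
in modulus. By Proposition~\ref{prop:graph}, $\max_i|G_i|\ge L/4-4$, for every large $r$. Since $n(r)\sim r^\sigma$,
\[
K_0(\sigma)\ge\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\ge\frac L8-C_1-\frac{C_2}\delta .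
\]
Near the integers this bound is empty, but there the ray takes over. By Proposition~\ref{prop:ray} and \eqref{eq:sin}, $1/\delta\le K_0(\sigma)$, so $(1+C_2)K_0(\sigma)\ge L/8-C_1$. As $N\ge\frac12\log_{10}Q-1$, there is an absolute $\sigma_0$ such that $K_0(\sigma)\ge c\sqrt{\log(\sigma+1)}$ for $\sigma\ge\sigma_0$. For $1<\sigma<\sigma_0$ the same holds with a smaller $c$, because $K_0(\sigma)\ge\pi$. Taking the mean of this bound and Proposition~\ref{prop:ray} proves Theorem~\ref{thm:lower}.

\section{Proof of Theorem~\ref{thm:upper}}\label{sec:upper}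

To bound a lower limit from above it suffices to bound an average of $r^{-\sigma}\log M(r,f)$ over a family of radii. In the model \eqref{eq:model} this is a mean of a Cauchy transform, and Melnikov's identity bounds its mean square by the curvature, to which each dyadic scale between $1$ and $Q$ contributes $O(1)$.

\subsection*{A mean square bound}
For a finite complex measure $\mu$ on $\mathbb C$ let $\mathcal C\mu(\zeta)=\int_{|\zeta-\eta|>1}(\zeta-\eta)^{-1}d\mu(\eta)$.

\begin{lemma}\label{lem:L2}
Let $\lambda$ be a finite positive measure on $\mathbb C$, supported on a set of diameter at most $d$, $d\ge2$, with $\lambda(\{\operatorname{Re}\zeta\in J\})\le c_0|J|$ for all intervals $J$ with $|J|\ge1$. Then for every Borel function $b$ with $|b|\le1$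
\[
\int|\mathcal C(b\lambda)|^2\,d\lambda\le Cc_0^2\,\lambda(\mathbb C)\log d .
\]
\end{lemma}

\begin{proof}
Symmetrization needs the same measure in all three variables, so we first treat $\mu=\rho\lambda$ with a real Borel function $1\le\rho\le3$. Closed discs $D(\zeta,R)$ with $R\ge1$ have $\mu$-measure at most $6c_0R$. Splitting into the annuli $2^\nu<|\zeta-\eta|\le2^{\nu+1}$, of measure at most $12c_02^\nu$, of which at most $1+\log_2d$ meet the support when $\zeta$ lies in it, we get
\begin{equation}\label{eq:dyadic}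
\int_{|\zeta-\eta|>1}\frac{d\mu(\eta)}{|\zeta-\eta|^2}\le24c_0,\qquad\int_{|\zeta-\eta|>1}\frac{d\mu(\eta)}{|\zeta-\eta|}\le Cc_0\log d .
\end{equation}
Write
\[
\int|\mathcal C\mu|^2d\mu=\iiint_{|\zeta-\eta|>1,\ |\zeta-\eta'|>1}\frac{d\mu(\zeta)\,d\mu(\eta)\,d\mu(\eta')}{(\zeta-\eta)\overline{(\zeta-\eta')}} .
\]
Where $|\eta-\eta'|\le1$ we have $|\zeta-\eta|\le|\zeta-\eta'|+1\le2|\zeta-\eta'|$, so the integrand is at most $2|\zeta-\eta|^{-2}$; integrating in $\eta'\in D(\eta,1)$ and using \eqref{eq:dyadic}, this part is at most $2\cdot6c_0\cdot24c_0\,\mu(\mathbb C)$. The remaining set $\Sigma$, where all three distances exceed $1$, is invariant under permutations, so by Lemma~\ref{lem:menger}(b) the integral over it is $\frac16\iiint_\Sigma c^2$. For fixed $\zeta$ we may restrict to $|\zeta-\eta'|\le|\zeta-\eta|$ at the cost of a factor $2$, and Lemma~\ref{lem:menger}(c) and \eqref{eq:dyadic} give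
\[
\iint c^2\,d\mu(\eta)\,d\mu(\eta')\le8\int_{|\zeta-\eta|>1}\frac{\mu(D(\zeta,|\zeta-\eta|))}{|\zeta-\eta|^2}\,d\mu(\eta)\le Cc_0^2\log d .
\]
Since $\lambda\le\mu\le3\lambda$, we obtain $\int|\mathcal C(\rho\lambda)|^2d\lambda\le Cc_0^2\lambda(\mathbb C)\log d$. For $b=b_1+ib_2$ write $b_\nu\lambda=(2+b_\nu)\lambda-2\lambda$; both weights take values in $[1,3]$, and the triangle inequality in $L^2(\lambda)$ finishes the proof.
\end{proof}

\subsection*{Reduction to the Cauchy kernel}
The hypothesis of Theorem~\ref{thm:upper} implies that the exponent of convergence is $\sigma$. For $\sigma<8$ the theorem follows from the upper bound in \eqref{eq:known}, since $a_2/a_1\ge1$ and $2\log9+A\le C\pi/|\sin\pi\sigma|$. So let $Q\ge8$. Choose $s_*$ with $\frac12a_1s^\sigma\le n(s)\le2a_2s^\sigma$ for $s\ge s_*$. Let $r_0\ge es_*$, $x_0=Q\log r_0$, and for integers $0\le p<q$ let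
\[
R_p=r_0e^{p/Q}\in[r_0,er_0],\qquad|f(R_pe^{i\theta_p})|=M(R_p,f),\qquad v_p=R_p^{-\sigma}\log M(R_p,f).
\]
These radii have spacing $1$ in the logarithmic coordinate. Put $x_j=Q\log s_j$, and let $w_{pj}=t_{pj}+ib_{pj}=Q\log(R_pe^{i\theta_p}/z_j)$ with $|b_{pj}|\le\pi Q$, so that $t_{pj}=x_0+p-x_j$ and $v_p=R_p^{-\sigma}\sum_j\Lambda(w_{pj})$. Now $o(1)$ refers to $r_0\to\infty$.

By Lemma~\ref{lem:far} the zeros with $|t_{pj}|>Q$ contribute at most $Ca_2/\delta+o(1)$ to $v_p$. The others have $x_j\in W_0=[x_0-Q,x_0+2Q]$, and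
\[
R_p^{-\sigma}e^{t_{pj}}=s_j^{-\sigma}(R_p/s_j)^{Q-\sigma}=s_j^{-\sigma}e^{\beta t_{pj}/Q},
\]
so the natural \emph{weight} of $z_j$ is $s_j^{-\sigma}$. For $S\ge s_*$ the zeros with $x_j\in[Q\log S,Q\log S+1]$ have total weight at most $S^{-\sigma}n(Se^{1/Q})\le2a_2e^{\sigma/Q}\le Ca_2$. Covering by unit intervals, we find for every interval $J$ with $|J|\ge1$
\begin{equation}\label{eq:weight}
\sum_{x_j\in J\cap W_0}s_j^{-\sigma}\le Ca_2|J|;\qquad\text{in particular}\quad\sum_{x_j\in W_0}s_j^{-\sigma}\le Ca_2Q .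
\end{equation}
Fix $p$, drop the indices of $w,t,b$, and split the zeros with $|t|\le Q$ into three groups.

If $|w|\le1$, then $\Lambda(w)\le C$ by Lemma~\ref{lem:kernel}(b) and $R_p^{-\sigma}=s_j^{-\sigma}e^{-\sigma t/Q}\le Cs_j^{-\sigma}$; these $x_j$ lie in an interval of length $2$, so the group contributes at most $Ca_2$. If $|b|>Q/2$, then $R_p^{-\sigma}|\Lambda(w)|\le Cs_j^{-\sigma}/Q$ by Lemma~\ref{lem:kernel}(c), and the group contributes at most $Ca_2$. For the remaining zeros, replacing $\Lambda(w)$ by $\operatorname{Re}(e^w/w)$ costs at most $C\sum s_j^{-\sigma}(\min(1,t^{-2})+Q^{-1})\le Ca_2$ by Lemma~\ref{lem:kernel}(a) and \eqref{eq:weight} applied to unit intervals. The terms are then $s_j^{-\sigma}e^{\beta t/Q}\operatorname{Re}(e^{ib}/w)$, and replacing $e^{\beta t/Q}$ by $1$ costs at most $C\sum s_j^{-\sigma}|t|/(Q|w|)\le Ca_2$. Thus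
\begin{equation}\label{eq:vp}
v_p\le\operatorname{Re}\sum_{|t|\le Q,\ |b|\le Q/2,\ |w|>1}s_j^{-\sigma}\,\frac{e^{ib_{pj}}}{w_{pj}}+Ca_2\Big(1+\frac1\delta\Big)+o(1).
\end{equation}

\subsection*{Averaging over the radii}
The logarithmic coordinate lives on a cylinder, and Lemma~\ref{lem:L2} in the plane. We therefore divide the circle of arguments into $26$ equal half-open arcs $T_\alpha$, $\alpha\in\mathbb Z/26$, a number chosen so that two arcs together are shorter than $\frac12$. Fix $\alpha$ and a continuous determination of the argument on $T_\alpha^*=T_{\alpha-1}\cup T_\alpha\cup T_{\alpha+1}$. With it, put $\zeta_p=x_0+p+iQ\theta_p$ for $\theta_p\in T_\alpha$, and $\eta_j=x_j+iQ\arg z_j$ for the zeros with $\arg z_j\in T_\alpha^*$ and $x_j\in W_0$. Let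
\[
\mu_\alpha=\sum_js_j^{-\sigma}\delta_{\eta_j},\qquad\nu_\alpha=\sum_{\theta_p\in T_\alpha}\delta_{\zeta_p},\qquad F_\alpha=\mathcal C(g\mu_\alpha),\quad g(\eta)=e^{-i\operatorname{Im}\eta},
\]
where $\delta_\eta$ is the unit mass at $\eta$. For such $p$ and $j$ we have $|\operatorname{Im}(\zeta_p-\eta_j)|\le4\pi Q/26<Q/2$, so $w_{pj}=\zeta_p-\eta_j$ and $e^{ib_{pj}}=e^{iQ\theta_p}g(\eta_j)$. Hence the sum in \eqref{eq:vp} and $e^{iQ\theta_p}F_\alpha(\zeta_p)$ have the same terms, with two exceptions: the first may contain zeros with argument outside $T_\alpha^*$, for which $|w|\ge|b|\ge2\pi Q/26$, and the second may contain zeros with $|t|>Q$. All these have $x_j\in W_0$ and $|w|\ge cQ$, so by \eqref{eq:weight} they amount to at most $Ca_2$. Therefore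
\[
v_p\le|F_\alpha(\zeta_p)|+Ca_2\Big(1+\frac1\delta\Big)+o(1)\qquad(\theta_p\in T_\alpha).
\]

The points $\zeta_p$ need not lie on the support of $\mu_\alpha$, so we add them to the measure: let $\lambda=\mu_\alpha+a_2\nu_\alpha$. The real parts of the $\zeta_p$ are distinct points of $x_0+\mathbb Z$, so an interval with $|J|\ge1$ contains at most $2|J|$ of them; with \eqref{eq:weight}, $\lambda$ satisfies the hypothesis of Lemma~\ref{lem:L2} with $c_0=Ca_2$, and $\lambda(\mathbb C)\le Ca_2Q$. The support lies in a rectangle with sides $3Q$ and $6\pi Q/26<Q$, so $d=4Q$ is admissible. Since $\mu_\alpha\le\lambda$, we have $g\mu_\alpha=b\lambda$ with $|b|\le1$. The lemma gives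
\[
a_2\sum_{\theta_p\in T_\alpha}|F_\alpha(\zeta_p)|^2\le\int|F_\alpha|^2d\lambda\le Ca_2^3\,Q\log Q,
\]
and by the Cauchy--Schwarz inequality $\sum_{\theta_p\in T_\alpha}|F_\alpha(\zeta_p)|\le Ca_2Q\sqrt{\log Q}$. Summing over the $26$ arcs and dividing by $q\ge Q/2$,
\[
\frac1q\sum_{p<q}v_p\le Ca_2\Big(\sqrt{\log Q}+\frac1\delta\Big)+o(1).
\]
So some $R=R_p\in[r_0,er_0]$ satisfies $\log M(R,f)\le\big(Ca_2(\sqrt{\log Q}+1/\delta)+o(1)\big)R^\sigma$. We have no control over which $p$ this is, and here the lower density is used, for the only time: $n(R)\ge\frac12a_1R^\sigma$ holds at every radius $R\ge s_*$. Since $r_0$ is arbitrarily large, $Q<\sigma+1$, and $1/\delta\le\pi/|\sin\pi\sigma|$ by \eqref{eq:sin}, Theorem~\ref{thm:upper} follows.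

\begin{thebibliography}{1}
\bibitem{cp} \emph{Canonical products of infinite order}, \texttt{http://analysis.math.uni-kiel.de/bergweiler/papers/18.pdf}
\end{thebibliography}
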